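# Almost sure convergence of vertex-reinforced random walks with symmetric weights

## 1. A walk that prefers its past, and Pólya's urn

A walker moves on finitely many vertices and is more likely to step to a vertex it has visited often. Does the fraction of time spent at each vertex settle down? The answer one would first guess is yes: reinforcement rewards the past, so the proportions should freeze, perhaps at a random place. Let us fix the model and test this guess.

**Definition (the walk).** Let $E=\{1,\dots,d\}$, let $R$ be a real $d\times d$ matrix with positive entries, and let $S_i(0)>0$ be the initial importance of vertex $i$. A process $(Y_n)_{n\ge0}$ on $E$, with arbitrary initial state $Y_0\in E$, has occupation numbers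
$$S_i(n)=S_i(0)+\sum_{k=1}^n\mathbf 1\{Y_k=i\},$$
and, with $\mathcal F_n=\sigma(Y_0,\dots,Y_n)$, it satisfies
$$P(Y_{n+1}=j\mid\mathcal F_n)=\frac{R_{Y_n,j}S_j(n)}{\sum_kR_{Y_n,k}S_k(n)} .$$
Put $n_0=\sum_iS_i(0)$ and $v(n)=S(n)/(n+n_0)$. This is a point of the unit simplex $\Delta\subset\mathbb R^d$, the empirical occupation measure. With $e_j$ the $j$-th unit vector and $\gamma_n=1/(n+n_0)$,
$$v(n+1)-v(n)=\gamma_{n+1}\big(e_{Y_{n+1}}-v(n)\big), \tag{1}$$
because $(n+1+n_0)v(n+1)=(n+n_0)v(n)+e_{Y_{n+1}}$.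

**Test 1: $d=1$.** Then $v(n)=1$ for all $n$.

**Test 2: all entries of $R$ equal.** Then $P(Y_{n+1}=j\mid\mathcal F_n)=v_j(n)$, whatever $Y_n$ is. This is Pólya's urn. By (1), $E[v(n+1)-v(n)\mid\mathcal F_n]=\gamma_{n+1}(v(n)-v(n))=0$, so each $v_j(n)$ is a bounded martingale and converges almost surely. The guess holds, and the limit is not selected by any drift, since the drift is zero everywhere.

**Test 3: twins.** Let $d=3$ and
$$R=\begin{pmatrix}a&a&b\\a&a&b\\b&b&c\end{pmatrix}.$$
Vertices 1 and 2 are indistinguishable to the walk. Let $\varrho_n=S_1(n)/s$ with $s=S_1(n)+S_2(n)$. If $Y_{n+1}=3$ this ratio does not change. Given $Y_{n+1}\in\{1,2\}$, vertex 1 is chosen with probability $\varrho_n$, and the mean of the new ratio is $(S_1(n)+\varrho_n)/(s+1)=\varrho_n$. So $\varrho_n$ is a bounded martingale and converges almost surely. If we merge 1 and 2 into one vertex of importance $S_1+S_2$, we get exactly the walk on two vertices with matrix $\begin{pmatrix}a&b\\b&c\end{pmatrix}$.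 So if the guess holds for $d=2$, then $v_3(n)$ and $v_1(n)+v_2(n)$ converge, and so do $v_1(n)=\varrho_n(v_1(n)+v_2(n))$ and $v_2(n)$.

For $d=2$ we need to know where the drift vanishes.

## 2. The critical set of a symmetric weight matrix

For $v\in\Delta$ freeze the occupation measure at $v$ and let the walker move by the Markov matrix
$$M_{ij}(v)=\frac{R_{ij}v_j}{\sum_kR_{ik}v_k},$$
so that $P(Y_{n+1}=j\mid\mathcal F_n)=M_{Y_n,j}(v(n))$. Let $\pi(v)$ be its invariant probability. Since $v(n)$ changes slowly, by (1), the walker should equilibrate under $M(v(n))$ before $v(n)$ moves much. So (1) should follow the drift $F(v)=\pi(v)-v$ on average.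

From here on, until Remark E, $R$ is symmetric. Notation: $|\cdot|$ is the $\ell^1$ norm, $m=\min R_{ij}$, $\bar m=\max R_{ij}$, $\kappa=m/\bar m$, and
$$N_i(v)=\sum_kR_{ik}v_k,\qquad H(v)=v^TRv=\sum_iv_iN_i(v),\qquad F(v)=\pi(v)-v .$$
We use $H(z)=z^TRz$ for all $z\in\mathbb R^d$, and $|y^TRz|\le\bar m|y||z|$. On $\Delta$ we have $N_i,H\in[m,\bar m]$.

**Step 1: uniqueness of $\pi(v)$.** We want a contraction, which is also used for the noise later. Since $M_{ij}(v)\ge\frac{m}{\bar m}v_j=\kappa v_j$ (Doeblin's condition), the matrix $M(v)-\kappa\mathbf 1v^T$ has nonnegative entries and row sums $1-\kappa$. For probability vectors $\mu,\nu$ we have $(\mu-\nu)\mathbf 1=0$, hence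
$$|(\mu-\nu)M(v)|=|(\mu-\nu)(M(v)-\kappa\mathbf 1v^T)|\le(1-\kappa)|\mu-\nu| . \tag{2}$$
Two invariant probabilities therefore coincide.

**Step 2: a formula for $\pi(v)$.** This is where symmetry enters. The probability vector with entries $v_iN_i(v)/H(v)$ satisfies
$$\frac{v_iN_i}{H}M_{ij}(v)=\frac{v_iR_{ij}v_j}{H},\quad\text{which is symmetric in }i,j. \tag{3}$$
This is detailed balance. Summing over $i$ shows that the vector is invariant. So
$$\pi_i(v)=\frac{v_iN_i(v)}{H(v)},\qquad F_i(v)=\frac{v_i\,(N_i(v)-H(v))}{H(v)},\qquad|F|\le2. \tag{4}$$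
The differential equation $\dot v=F(v)$ is thus, up to the time change by $1/H$, a replicator equation: $v_i$ grows when its fitness $N_i$ is above the average fitness $H$.

**Definition (critical sets).** $C=\{v\in\Delta:v=\pi(v)\}$. By (4), $v\in C$ if and only if $N_i(v)=H(v)$ whenever $v_i>0$. We also need the smaller set
$$C^+=\{v\in\Delta:\max_iN_i(v)=H(v)\}.$$
Since $H=\sum v_iN_i$ is an average of the $N_i$, membership in $C^+$ forces $N_i=H$ where $v_i>0$; so $C^+\subset C$. Since $\nabla H=2N$, $C^+$ is the set of Karush–Kuhn–Tucker (KKT) points for maximizing $H$ on $\Delta$. Indeed, the KKT conditions ask for $\lambda$ and $\mu_i\ge0$ with $2N_i=\lambda-\mu_i$ and $\mu_iv_i=0$; multiplying by $v_i$ and summing gives $\lambda=2H$, so they say $N_i\le H$ for all $i$, with equality where $v_i>0$.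

**Example 1.** Let $R=\begin{pmatrix}1&2\\2&1\end{pmatrix}$, $v=(x,y)$. Then $H=1+2xy$, $N_1=x+2y$, $N_2=2x+y$, and $C=\{e_1,e_2,(\frac12,\frac12)\}$. At $e_1$ we have $N_2=2>1=H$, so $e_1\notin C^+$, and likewise for $e_2$. Thus $C^+=\{(\frac12,\frac12)\}$, the maximizer of $H$. For $R=\begin{pmatrix}2&1\\1&2\end{pmatrix}$ we get $H=2-2xy$. All three critical points lie in $C^+$, although the midpoint is the minimum of $H$.

We can now state the question.

**Theorem 1.1 (Pemantle 1992).** Suppose $R$ is symmetric. (i) With probability 1, $v(n)$ converges toward the set $C$. (ii) In the (generic) situation where $C$ is finite, $\lim v(n)$ exists almost surely.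

**Conjecture 1.2 (Pemantle, 1992).** Part (ii) holds without any nondegeneracy assumption.

This is posed in "Vertex-Reinforced Random Walks and a Conjecture of Pemantle". We shall prove it, without using Theorem 1.1.

**Test 4: $d=2$.** Let $R=\begin{pmatrix}a&b\\b&c\end{pmatrix}$ and $v=(x,1-x)$. The vertices $e_1,e_2$ are in $C$. An interior $v$ is in $C$ if and only if $N_1=N_2$, that is, $(a-2b+c)x=c-b$. If $a-2b+c\ne0$ there is at most one solution. If $a-2b+c=0$, a solution exists only if $c=b$, and then $a=b$. So either $C$ is finite and Theorem 1.1(ii) applies, or $R$ is constant and Test 2 applies. The guess holds for $d=2$, which also completes Test 3. In Test 3, $C$ contains the whole edge from $e_1$ to $e_2$ (on it, $N_1=N_2=H=a$), so $C$ is infinite.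

**Example 2 (a segment of critical points without twins).** Let
$$R=\begin{pmatrix}1&3&2\\3&1&2\\2&2&2\end{pmatrix},\qquad v=(x,y,w),\quad D=x-y .$$
With $w=1-x-y$ we find $N_1=2-D$, $N_2=2+D$, $N_3=2$, so $H=2-D^2$. The points with $x=y$ are critical. A critical point with $D\neq0$ has at most one of the three values $2-D,2+D,2$ in use (they are distinct), so it is a vertex, $e_1$ or $e_2$. Hence
$$C=\{(s,s,1-2s):0\le s\le\tfrac12\}\cup\{e_1,e_2\}.$$
Driving $H$ to its maximum $2$ forces $D\to0$, but says nothing about the position along the segment. No martingale is in sight either. Here the guess needs an argument.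

## 3. Convergence, growth exponents and the support of the limit

The guess is right. In the following statements $R$ is symmetric with positive entries, $S_i(0)>0$ (integers, or any positive reals), and $Y_0\in E$ is arbitrary.

**Theorem A (the conjecture).** Almost surely $v(n)$ converges to a (random) point $v(\infty)\in C$.

**Theorem B (where the limit lies; exact exponents).** Almost surely, for every $i\in E$,
$$\lim_{n\to\infty}\frac{\log S_i(n)}{\log n}=\frac{N_i(v(\infty))}{H(v(\infty))}.$$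
Hence almost surely $N_i(v(\infty))\le H(v(\infty))$ for all $i$, with equality if $v_i(\infty)>0$. That is, $v(\infty)\in C^+$, the set of KKT points for maximizing $H$ on $\Delta$.

**Theorem C (partial converse).** For every local maximizer $p$ of $H|_\Delta$ and every neighborhood $V$ of $p$, $P(v(\infty)\in V)>0$. So
$$\{\text{local maximizers of }H|_\Delta\}\subset\operatorname{supp}\mathrm{Law}(v(\infty))\subset C^+.$$

Here the support of a law is the set of points all of whose neighborhoods have positive probability.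

**Corollary D.** If $z^TRz\le0$ whenever $\sum z_i=0$, then $\operatorname{supp}\mathrm{Law}(v(\infty))=\arg\max_\Delta H$ exactly. (For example, if $R\equiv1$ the support is all of $\Delta$.)

**Remark E (reversible case).** Everything holds for $R=DR'$ with $D$ positive diagonal and $R'$ symmetric (with positive entries), with $N,H$ computed from $R'$. These are exactly the positive $R$ for which $M(v)$ is reversible for some (equivalently every) interior $v$.

**Example 3.** In Example 2, if $z=(x,y,-x-y)$ then $z^TRz=x^2+y^2+6xy-4(x+y)^2+2(x+y)^2=-(x-y)^2\le0$. So Corollary D applies, and the support of $v(\infty)$ is the whole segment $\{(s,s,1-2s)\}$. For $R=\begin{pmatrix}2&1\\1&2\end{pmatrix}$, $e_1$ is a local maximizer and $C$ is finite, so $v(\infty)=e_1$ with positive probability, and on that event $S_2(n)=n^{1/2+o(1)}$. The midpoint is in $C^+$ but is not a local maximizer, and Theorems B and C do not decide whether it belongs to the support.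

## 4. The energy $H$ controls $|F|^2$ but not $|F|$

The sensible first approach is to use $H$ as a Lyapunov function. Since $\sum_iv_i(N_i-H)=0$,
$$G(v):=\nabla H(v)\cdot F(v)=\frac2H\sum_iN_iv_i(N_i-H)=\frac2{H(v)}\sum_iv_i(N_i(v)-H(v))^2\ge0, \tag{5}$$
and $G(v)=0$ if and only if $v\in C$. Consider the noiseless flow $\dot v=F(v)$ (which preserves $\Delta$, since $\sum F_i=0$ and $F_i$ is $v_i$ times a smooth function). Along it $H$ increases to some value $h$, $\int_0^\infty G\,dt<\infty$, and all limit points lie in $C\cap\{H=h\}$. The set of limit points is connected, so if $C$ is finite the trajectory converges.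

If $C\cap\{H=h\}$ contains a continuum, the natural continuation is to show that the trajectory has finite length, $\int|F|\,dt<\infty$. What do we have? By Cauchy–Schwarz with weights $v_i$,
$$|F|=\frac1H\sum_iv_i|N_i-H|\le\frac1H\Big(\sum_iv_i(N_i-H)^2\Big)^{1/2},\qquad\text{so}\qquad|F|^2\le\frac{G}{2H}.$$
So the energy gives $\int_0^\infty|F|^2dt<\infty$. On an infinite time interval this does not bound $\int|F|\,dt$: the function $1/(1+t)$ is square integrable and not integrable. This is the exact point where the energy argument stops. It does not exclude a slow drift along the set $C\cap\{H=h\}$. A second Lyapunov function is needed, one that pins down a point and not only a level.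

## 5. Relative entropy seen from a limit point

Let $p\in C$ be a limit point of the flow, $h=H(p)$, $T=\{i:p_i>0\}$, and
$$L(x)=\sum_{i\in T}p_i\log x_i .$$
For $v\in\Delta$ with $v_i>0$ on $T$, the difference $L(p)-L(v)=\sum_Tp_i\log(p_i/v_i)$ is the relative entropy of $p$ with respect to $v$. Pinsker's inequality says
$$L(p)-L(v)\ge\tfrac12|v-p|^2 . \tag{6}$$
The factor $v_i$ in (4) cancels the $1/v_i$ in the gradient of $L$:
$$\nabla L(v)\cdot F(v)=\sum_{i\in T}p_i\frac{N_i(v)-H(v)}{H(v)}=\frac{p^TRv-H(v)}{H(v)} . \tag{7}$$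
By symmetry of $R$, $p^TRv=\sum_jv_jN_j(p)$. Suppose for a moment that $N_j(p)\ge h$ for all $j$. Then $p^TRv\ge h$. Since $H$ increases to $h$ along the flow, $h\ge H(v(t))$. So $L(v(t))$ is nondecreasing. It comes close to $L(p)$ whenever $v(t)$ comes close to $p$, hence $L(v(t))\to L(p)$, and by (6) $v(t)\to p$. So the level $h$ that the energy argument produced is what makes the entropy monotone.

In Example 2, with $p=(s,s,1-2s)$, we have $N_j(p)=2=h$ for all $j$ and (7) reads $\nabla L\cdot F=(2-H)/H=D^2/H\ge0$. For $p=e_3$ this says that $w$ increases along the flow: $\dot w=wD^2/H$.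

Two things must be repaired for the walk.

The first is the set $B=\{j:N_j(p)<h\}$. If it is not empty, $p^TRv$ can fall below $h$, and $L$ can decrease even where $H<h$. Take
$$R=\begin{pmatrix}3&1&1\\1&3&1\\1&1&1\end{pmatrix},\quad p=(\tfrac12,\tfrac12,0),\quad v=(\tfrac12+u-\tfrac s2,\ \tfrac12-u-\tfrac s2,\ s).$$
Here $N(p)=(2,2,1)$, so $h=2$, $p\in C$ and $B=\{3\}$. With $z=v-p$ we get $p^TRz=-s$ and $z^TRz=4u^2+s^2$. So $p^TRv=2-s$ and $H(v)=2-2s+4u^2+s^2$. Choose $4u^2=\frac32s$ with $s>0$ small. Then $H(v)=2-\frac s2+s^2<2$, but $p^TRv-H(v)=-\frac s2-s^2<0$. The loss is of the order of the mass $v_3=s$ on $B$. But that mass decays, because on $B$ the fitness $N_j$ is below average near $p$. So we subtract from $L$ a multiple of $\sum_Bx_i$: its decrease pays for the loss.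

The second is the noise. The increments $e_{Y_{n+1}}-\pi(v(n))$ in (1) are not small; only their weighted sums are. We shall move the noise into a small shift of $v_n$. The shift lets $H$ exceed its limit $h$ by a little, and we need these excesses to be summable.

## 6. The corrected entropy near a critical point

Fix $p\in C$, $h=H(p)$, $T=\{i:p_i>0\}$, $\theta=\min_Tp_i$, $B=\{i:N_i(p)<h\}$. Since $N_i(p)=h$ on $T$, $B\cap T=\emptyset$. If $B\ne\emptyset$ let $b=\min_B(h-N_i(p))$ and $K=2\bar m^2/(mb)$; if $B=\emptyset$ let $K=0$. For $x\in\mathbb R^d$ with $x_i>0$ on $T$ put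
$$\Phi(x)=L(x)-K\sum_{i\in B}x_i .$$
On $\Delta$ we have $\Phi\le L$, and $\Phi(p)=L(p)$. So by (6), for $v\in\Delta$ with $v_i>0$ on $T$,
$$\Phi(v)>\Phi(p)-\tfrac{\eta^2}2\ \Longrightarrow\ |v-p|<\eta . \tag{8}$$
Indeed $\frac12|v-p|^2\le L(p)-L(v)\le\Phi(p)-\Phi(v)<\eta^2/2$. The constants will be
$$\eta_0=\begin{cases}\theta/4&B=\emptyset,\\ \min\big(\theta/4,\ b/(6\bar m)\big)&B\ne\emptyset,\end{cases}\qquad s_0=\frac\theta8,\qquad c_p=\max\Big(\frac4\theta+K,\ \frac{32}{\theta^2}\Big),$$
and $W=\{x\in\mathbb R^d:x_i\ge\theta/4\text{ for all }i\in T\}$, a convex set.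

**Lemma 2 (one step).** Let $v\in\Delta$, $|v-p|\le\eta_0$, $|r|\le s_0$, $0<\gamma\le s_0$, $x=v+r$, $x'=x+\gamma F(v)$. Then
$$\Phi(x')-\Phi(x)\ge-\gamma\Big[\frac{(H(v)-h)^+}m+c_p(|r|+\gamma)\Big].$$
Moreover $|\Phi(x)-\Phi(v)|\le c_p|r|$, and if $|y-x'|\le s_0$ then $y\in W$ and $|\Phi(y)-\Phi(x')|\le c_p|y-x'|$.

Here $x$ plays the role of the shifted point; the field is still evaluated at the true point $v$.

**Step 1: all points lie where $\Phi$ is smooth.** For $i\in T$ we have $v_i\ge p_i-\theta/4\ge3\theta/4$, then $x_i\ge3\theta/4-s_0$, then, as $|\gamma F|\le2s_0$, $x_i'\ge3\theta/4-3s_0$, and finally $y_i\ge3\theta/4-4s_0=\theta/4$. So $v,x,x',y\in W$. On $W$ the $T$-coordinates $p_i/x_i$ of $\nabla\Phi$ are at most $4/\theta$, its $B$-coordinates equal $-K$, and the others vanish. So $|\nabla\Phi|_\infty\le4/\theta+K\le c_p$. As $W$ is convex, this gives the two "moreover" bounds.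

**Step 2: reduction to the field at $v$.** We want to replace $\Phi(x')-\Phi(x)$ by $\gamma\nabla\Phi(v)\cdot F(v)$. The Hessian of $\Phi$ on $W$ is diagonal, with entries $-p_i/x_i^2$ on $T$ (at most $16/\theta^2$ in absolute value) and $0$ elsewhere. So $\nabla\Phi$ is Lipschitz from $\ell^1$ to $\ell^\infty$ with constant $16/\theta^2$. By Taylor's formula and $|F|\le2$,
$$\Phi(x')-\Phi(x)\ge\gamma\nabla\Phi(x)\cdot F(v)-\tfrac12\cdot\tfrac{16}{\theta^2}(2\gamma)^2=\gamma\nabla\Phi(x)\cdot F(v)-\tfrac{32}{\theta^2}\gamma^2,$$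
and $\nabla\Phi(x)\cdot F(v)\ge\nabla\Phi(v)\cdot F(v)-\frac{16}{\theta^2}|r|\cdot2$. Together,
$$\Phi(x')-\Phi(x)\ge\gamma\nabla\Phi(v)\cdot F(v)-\tfrac{32}{\theta^2}\gamma(|r|+\gamma).$$
Since $c_p\ge32/\theta^2$, it remains to show
$$\nabla\Phi(v)\cdot F(v)\ge-\frac{(H(v)-h)^+}m . \tag{9}$$

**Step 3: the entropy part.** We bound (7) from below. By symmetry of $R$, and because $N_j(p)\ge h$ off $B$ and $h-N_j(p)\le\bar m$ on $B$,
$$p^TRv=\sum_jv_jN_j(p)\ge h-\sum_{j\in B}v_j(h-N_j(p))\ge h-\bar m\sum_{j\in B}v_j .$$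
Inserting this in (7) and using $H(v)\ge m$,
$$\nabla L(v)\cdot F(v)\ge-\frac{(H(v)-h)^+}m-\frac{\bar m}m\sum_{j\in B}v_j .$$

**Step 4: the linear part pays for the loss.** If $B=\emptyset$, (9) is proved. Otherwise let $i\in B$. We have $|N_i(v)-N_i(p)|\le\bar m|v-p|$ and $|H(v)-H(p)|=|(v-p)^TR(v+p)|\le2\bar m|v-p|$. So
$$N_i(v)-H(v)\le N_i(p)-h+3\bar m|v-p|\le-b+3\bar m\cdot\frac b{6\bar m}=-\frac b2 .$$
Since $H(v)\le\bar m$, (4) gives $F_i(v)\le-\frac b{2\bar m}v_i$, and therefore
$$-K\sum_{i\in B}F_i(v)\ge\frac{Kb}{2\bar m}\sum_{i\in B}v_i=\frac{\bar m}m\sum_{i\in B}v_i .$$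
Adding this to Step 3 gives (9) and Lemma 2. $\square$

**Lemma 3 (trapping).** Let $v_n\in\Delta$, $\gamma_n>0$ satisfy $v_{n+1}=v_n+\gamma_{n+1}(F(v_n)+\varepsilon_{n+1})$, let $\sum\gamma_k\varepsilon_k$ converge, and put $r_n=\sum_{k>n}\gamma_k\varepsilon_k$. Let $0<\eta\le\eta_0$, $\delta=\eta^2/2$. Suppose that for some $n$: $(v_n)_i>0$ on $T$, $\Phi(v_n)\ge\Phi(p)-\delta/2$, $|r_k|\le s_0$ and $\gamma_{k+1}\le s_0$ for $k\ge n$, and
$$2c_p\sup_{k\ge n}|r_k|+\sum_{k\ge n}\gamma_{k+1}\Big[\mathbf 1\{|v_k-p|\le\eta\}\frac{(H(v_k)-h)^+}m+c_p(|r_k|+\gamma_{k+1})\Big]<\frac\delta2 . \tag{10}$$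
Then $|v_k-p|<\eta$ for all $k\ge n$.

**Step 1: removing the noise by a shift.** We want a sequence driven by $F$ alone. Put $x_k=v_k+r_k$. Since $r_k=\gamma_{k+1}\varepsilon_{k+1}+r_{k+1}$,
$$x_{k+1}=v_k+\gamma_{k+1}F(v_k)+\gamma_{k+1}\varepsilon_{k+1}+r_{k+1}=x_k+\gamma_{k+1}F(v_k). \tag{11}$$

**Step 2: induction.** We show that $v_k$ cannot leave the ball. Since $\Phi(v_n)\ge\Phi(p)-\delta/2>\Phi(p)-\eta^2/2$, (8) gives $|v_n-p|<\eta$. Suppose $|v_j-p|<\eta$ for $n\le j\le k$. Apply Lemma 2 with $v=v_j$, $r=r_j$, $\gamma=\gamma_{j+1}$, for which $x=x_j$ and $x'=x_{j+1}$, and sum over $n\le j\le k$. At the ends use $\Phi(x_n)\ge\Phi(v_n)-c_p|r_n|$ and, with $y=v_{k+1}$ (and $|y-x_{k+1}|=|r_{k+1}|\le s_0$), $\Phi(v_{k+1})\ge\Phi(x_{k+1})-c_p|r_{k+1}|$. By (10) the total loss is less than $\delta/2$: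
$$\Phi(v_{k+1})>\Phi(v_n)-\frac\delta2\ge\Phi(p)-\delta .$$
Also $v_{k+1}\in W$, so its $T$-coordinates are positive, and (8) gives $|v_{k+1}-p|<\eta$. $\square$

## 7. Convergence of Euler schemes with summable errors

**Proposition 1.** Let $R$ be symmetric positive, $\gamma_n>0$, $t_n=\sum_{k=1}^n\gamma_k\to\infty$, and $v_n\in\Delta$ $(n\ge0)$ with $v_{n+1}=v_n+\gamma_{n+1}(F(v_n)+\varepsilon_{n+1})$. Assume $\sum\gamma_k\varepsilon_k$ converges, put $r_n=\sum_{k>n}\gamma_k\varepsilon_k$, and assume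
$$\sum_{n\ge0}t_{n+1}\gamma_{n+1}\big(|r_n|+\gamma_{n+1}\big)<\infty. \tag{12}$$
Then $v_n$ converges to a point of $C$.

Since $t_{n+1}\ge\gamma_1>0$, (12) implies $\sum\gamma_{n+1}(|r_n|+\gamma_{n+1})<\infty$, hence $\gamma_n\to0$. Also $r_n\to0$. Let $x_n=v_n+r_n$; by (11), $x_{n+1}=x_n+\gamma_{n+1}F(v_n)$.

**Step 1: $H(v_n)$ converges, and its excess over the limit is summable.** This is where the weight $t_{n+1}$ is needed. Expanding the quadratic form,
$$H(x_{n+1})=H(x_n)+2\gamma_{n+1}x_n^TRF(v_n)+\gamma_{n+1}^2H(F(v_n)).$$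
Here $2v_n^TRF(v_n)=G(v_n)$, $|2r_n^TRF(v_n)|\le4\bar m|r_n|$ and $|H(F(v_n))|\le4\bar m$. So
$$H(x_{n+1})-H(x_n)\ge\gamma_{n+1}G(v_n)-a_n,\qquad a_n=4\bar m\gamma_{n+1}(|r_n|+\gamma_{n+1}). \tag{13}$$
Let $\rho_n=\sum_{k\ge n}a_k$, which tends to $0$. Since $G\ge0$ and $\rho_{n+1}=\rho_n-a_n$, the sequence $H(x_n)-\rho_n$ is nondecreasing. It is bounded, so it converges to some $h$. Hence $H(x_n)\to h$ and $H(x_n)\le h+\rho_n$. When $|r_n|\le1$,
$$|H(v_n)-H(x_n)|=|r_n^TR(2v_n+r_n)|\le3\bar m|r_n| .$$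
So $H(v_n)\to h$, and $(H(v_n)-h)^+\le\rho_n+3\bar m|r_n|$ for large $n$. Interchanging sums of nonnegative terms,
$$\sum_n\gamma_{n+1}\rho_n=\sum_ka_k\sum_{n\le k}\gamma_{n+1}=\sum_ka_kt_{k+1}<\infty$$
by (12). Together with $\sum\gamma_{n+1}|r_n|<\infty$, and by summing (13), we get
$$\sum_n\gamma_{n+1}(H(v_n)-h)^+<\infty,\qquad\sum_n\gamma_{n+1}G(v_n)<\infty. \tag{14}$$

**Step 2: limit points are in $C$.** We want to be able to center the entropy at a limit point $p$. Suppose $G(p)>0$. Choose $\eta,g>0$ with $G\ge g$ on $\{v\in\Delta:|v-p|\le2\eta\}$. There are infinitely many $n$ with $|v_n-p|\le\eta$. Take such an $n$, so large that $|r_k|\le\eta/4$ for $k\ge n$, and let $k$ be the last index with $t_k-t_n\le\eta/8$. For $n\le j\le k$,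
$$|x_j-p|\le|v_n-p|+|r_n|+2(t_j-t_n)\le\tfrac54\eta+2\cdot\tfrac\eta8=\tfrac32\eta,$$
so $|v_j-p|\le\frac32\eta+\frac14\eta\le2\eta$. Therefore
$$\sum_{j=n}^k\gamma_{j+1}G(v_j)\ge g(t_{k+1}-t_n)>\frac{g\eta}8 .$$
Infinitely many disjoint windows of this kind contradict (14). So $G(p)=0$, and $p\in C$ by (5).

**Step 3: one limit point traps the sequence.** By compactness there is a limit point $p$; by Step 2, $p\in C$, and by continuity $H(p)=\lim H(v_n)$. So the $h$ of Step 1 is the $h=H(p)$ of Section 6. Let $0<\eta\le\eta_0$ and $\delta=\eta^2/2$. By (14), (12) and $r_n,\gamma_n\to0$, for all large $n$ condition (10) holds and $|r_k|,\gamma_{k+1}\le s_0$ for $k\ge n$. Since $v_n$ returns arbitrarily close to $p$ and $\Phi$ is continuous at $p$, there are arbitrarily large $n$ with $(v_n)_i>0$ on $T$ and $\Phi(v_n)\ge\Phi(p)-\delta/2$. For such an $n$, Lemma 3 gives $|v_k-p|<\eta$ for all $k\ge n$. As $\eta$ was arbitrary, $v_n\to p$. $\square$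

## 8. The noise of the walk via the Poisson equation

Write $v_n=v(n)$, $\gamma_n=1/(n+n_0)$, $\varepsilon_{n+1}=e_{Y_{n+1}}-\pi(v_n)$. By (1), $v_{n+1}=v_n+\gamma_{n+1}(F(v_n)+\varepsilon_{n+1})$. The noise $\varepsilon_{n+1}$ is not a martingale difference: $Y_{n+1}$ has conditional law $M_{Y_n,\cdot}(v_n)$, not $\pi(v_n)$. The tool is the solution $Q$ of the Poisson equation $(I-M)Q=I-\Pi$, where all rows of $\Pi(v)$ equal $\pi(v)$.

**Example 4.** If $R\equiv1$, then $M(v)=\mathbf 1v^T=\Pi(v)$. The equation is solved by $Q=I-\Pi$, and $MQ=0$. Here $\varepsilon_{n+1}=e_{Y_{n+1}}-v_n$ is a martingale difference.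

**Lemma 4.** Almost surely $\sum\gamma_k\varepsilon_k$ converges and $|r_n|=O(n^{-1/4})$. Moreover there is a deterministic $n_2$ such that, for $n\ge n_2$, $P(|r_k|\le k^{-1/4}\ \forall k\ge n\mid\mathcal F_n)\ge\frac12$ almost surely.

**Step 1: a bounded Lipschitz solution of the Poisson equation.** Put
$$Q(v)=\sum_{k\ge0}\big(M(v)^k-\Pi(v)\big).$$
Row $i$ of $M^k-\Pi$ is $(e_i^T-\pi)M^k$, with $\ell^1$ norm at most $2(1-\kappa)^k$ by (2) (with $0^0=1$). So the series converges and $Q$ is bounded on $\Delta$. Since $M\Pi=\Pi$, the sum for $(I-M)Q$ telescopes: its partial sums are $(I-\Pi)-(M^{k+1}-\Pi)\to I-\Pi$.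

For the Lipschitz property, note $M\Pi=\Pi M=\Pi^2=\Pi$, so $(M-\Pi)^k=M^k-\Pi$ for $k\ge1$. Hence
$$Q+\Pi=I+\sum_{k\ge1}(M-\Pi)^k=\sum_{k\ge0}(M-\Pi)^k=(I-M+\Pi)^{-1}.$$
The entries of $M(v)$ and $\Pi(v)$ are rational with denominators $N_i,H\ge m$ on the compact convex set $\Delta$, so $M,\Pi$ are Lipschitz there. The inverse above is bounded. From $U^{-1}-V^{-1}=U^{-1}(V-U)V^{-1}$ it follows that $Q+\Pi$ is Lipschitz, hence so is $Q$. So $A(v):=M(v)Q(v)$ is bounded and Lipschitz: there are constants $c_A,\Lambda$ such that its rows satisfy $|A_j(v)|\le c_A$ and $|A_j(v)-A_j(v')|\le\Lambda|v-v'|$.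

**Step 2: martingale difference plus small terms.** We rewrite the noise. Since $\varepsilon_{n+1}$ is row $Y_{n+1}$ of $I-\Pi(v_n)=Q(v_n)-A(v_n)$,
$$\varepsilon_{n+1}=\xi_{n+1}+A_{Y_n}(v_n)-A_{Y_{n+1}}(v_n),\qquad\xi_{n+1}=Q_{Y_{n+1}}(v_n)-A_{Y_n}(v_n).$$
Here $\xi_{n+1}$ is bounded, say $|\xi_{n+1}|\le c_1$, and $E[Q_{Y_{n+1}}(v_n)\mid\mathcal F_n]=\sum_jM_{Y_n,j}(v_n)Q_j(v_n)=A_{Y_n}(v_n)$, so $E[\xi_{n+1}\mid\mathcal F_n]=0$. Rearranging,
$$\gamma_{n+1}\varepsilon_{n+1}=\gamma_{n+1}\xi_{n+1}+\big[\gamma_nA_{Y_n}(v_n)-\gamma_{n+1}A_{Y_{n+1}}(v_{n+1})\big]+(\gamma_{n+1}-\gamma_n)A_{Y_n}(v_n)+\gamma_{n+1}\big[A_{Y_{n+1}}(v_{n+1})-A_{Y_{n+1}}(v_n)\big].$$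
Sum the last three terms over indices $\ge n$, for $n\ge1$. The first bracket telescopes to $\gamma_nA_{Y_n}(v_n)$, of norm at most $c_A/n$. The next term contributes at most $c_A\sum_{j\ge n}(\gamma_j-\gamma_{j+1})=c_A\gamma_n\le c_A/n$. Since $|v_{j+1}-v_j|\le2\gamma_{j+1}$, the last contributes at most $2\Lambda\sum_{j\ge n}\gamma_{j+1}^2\le2\Lambda\sum_{j\ge n}(j+1)^{-2}\le2\Lambda/n$. So these three terms contribute at most $c_0/n$ to $r_n$, with $c_0=2c_A+2\Lambda$ deterministic.

**Step 3: the rate of the martingale part.** To get a rate for tails, put a growing weight into the martingale and remove it by Abel summation. Let $Z_n=\sum_{k\le n}k^{1/4}\gamma_k\xi_k$. Since $\sum k^{1/2}\gamma_k^2\le\sum k^{-3/2}<\infty$, it is bounded in $L^2$ and converges almost surely. Let $\tau_n=Z_\infty-Z_n$, so that $\gamma_k\xi_k=k^{-1/4}(\tau_{k-1}-\tau_k)$. Summing by parts up to an index $l$ and letting $l\to\infty$ (the boundary term $l^{-1/4}\tau_l$ vanishes),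
$$\sum_{k>n}\gamma_k\xi_k=(n+1)^{-1/4}\tau_n+\sum_{k>n}\big((k+1)^{-1/4}-k^{-1/4}\big)\tau_k .$$
The coefficients in the last sum have one sign and total absolute value $(n+1)^{-1/4}$. So, for $k\ge1$,
$$|r_k|\le2(k+1)^{-1/4}\sup_{j\ge k}|\tau_j|+\frac{c_0}k . \tag{15}$$
Since $\sup_j|\tau_j|<\infty$ almost surely, the first claim follows.

**Step 4: a bound conditional on the past.** This is for Theorem C. For $j\ge n$, $|\tau_j|\le|Z_\infty-Z_n|+|Z_j-Z_n|\le2\sup_{i\ge n}|Z_i-Z_n|$. Apply Doob's $L^2$ inequality to each coordinate of the martingales $(\mathbf 1_{\mathcal A}(Z_j-Z_n))_{j\ge n}$, for all $\mathcal A\in\mathcal F_n$, and use $|z|^2\le d\sum z_i^2$. This gives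
$$E\Big[\sup_{j\ge n}|Z_j-Z_n|^2\,\Big|\,\mathcal F_n\Big]\le4d^2c_1^2\sum_{k>n}k^{-3/2},$$
which tends to $0$ deterministically. By Chebyshev, for all $n$ larger than a deterministic number, $P(\sup_{j\ge n}|Z_j-Z_n|\le\frac18\mid\mathcal F_n)\ge\frac12$. On this event $\sup_{j\ge n}|\tau_j|\le\frac14$, and by (15), for all $k\ge n$, $|r_k|\le\frac12k^{-1/4}+c_0/k\le k^{-1/4}$, provided $n$ is so large that $c_0n^{-3/4}\le\frac12$. $\square$

**Proof of Theorem A.** We check the hypotheses of Proposition 1. We have $t_n\to\infty$, $\gamma_{n+1}\le1/(n+1)$ and $t_{n+1}\le1+\log(n+1)$. By Lemma 4, almost surely $\sum\gamma_k\varepsilon_k$ converges, and with a random finite constant $c$ the terms of (12) with $n\ge1$ are at most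
$$\frac{1+\log(n+1)}{n+1}\Big(c\,n^{-1/4}+\frac1{n+1}\Big),$$
which is summable; the term $n=0$ is finite. So Proposition 1 applies almost surely, and $v(n)$ converges to a point of $C$. Nothing was assumed about $C$: Conjecture 1.2 is true. $\square$

## 9. The growth exponent of each occupation number

**Proof of Theorem B.** Fix $i$, work on the almost sure event $v_n\to p:=v(\infty)\in C$, and let $h=H(p)$. Put
$$q_k=P(Y_{k+1}=i\mid\mathcal F_k)=\frac{R_{Y_k,i}\,S_i(k)}{(k+n_0)N_{Y_k}(v_k)} .$$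

**Step 1: $S_i(n)\to\infty$.** This is needed to linearize the logarithm. As $q_k\ge\kappa S_i(0)/(k+n_0)$, $\sum q_k=\infty$, and the conditional Borel–Cantelli lemma shows that $i$ is visited infinitely often almost surely.

**Step 2: compensator and martingale.** We split $\log S_i(n)$. Let $\ell_k=\log(1+1/S_i(k))\le1/S_i(k)$. The increment of $\log S_i$ from $k$ to $k+1$ is $\mathbf 1\{Y_{k+1}=i\}\ell_k$, so
$$\log S_i(n)=\log S_i(0)+A_n+D_n,\qquad A_n=\sum_{k<n}q_k\ell_k,\qquad D_n=\sum_{k<n}(\mathbf 1\{Y_{k+1}=i\}-q_k)\ell_k .$$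
(In this section $A_n$ denotes this sum, not a row of $A(v)$.) $D_n$ is a martingale, and since $q_k\le\kappa^{-1}S_i(k)/(k+n_0)$,
$$E[(D_{k+1}-D_k)^2\mid\mathcal F_k]\le q_kS_i(k)^{-2}\le\frac{\kappa^{-1}}{(k+n_0)S_i(k)}\le\frac{\kappa^{-1}}{(k+n_0)S_i(0)} .$$
As $\sum_k\frac1{(k+n_0)\log^2(k+2)}<\infty$, the martingale $\sum_k(D_{k+1}-D_k)/\log(k+2)$ is bounded in $L^2$ and converges almost surely. By Kronecker's lemma $D_n=o(\log n)$.

**Step 3: the compensator.** We find the leading term of $A_n$. Since $S\log(1+1/S)\to1$ as $S\to\infty$, and $N_j(v_k)\to N_j(p)\ge m$ for each $j$,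
$$A_n=\sum_{k<n}\frac1{k+n_0}\Big(\frac{R_{Y_k,i}}{N_{Y_k}(p)}+o(1)\Big).$$
The $o(1)$ contributes $o(\log n)$. Let $c_k=\#\{l<k:Y_l=j\}$. Since $S_j(n)/n\to p_j$, $c_k=(p_j+o(1))k$. Abel summation gives
$$\sum_{k<n}\frac{\mathbf 1\{Y_k=j\}}{k+n_0}=\frac{c_n}{n-1+n_0}+\sum_{k=1}^{n-1}\frac{c_k}{(k-1+n_0)(k+n_0)}=(p_j+o(1))\log n .$$
Therefore, using $N_j(p)=h$ where $p_j>0$ and the symmetry of $R$,
$$\frac{A_n}{\log n}\to\sum_jp_j\frac{R_{ji}}{N_j(p)}=\sum_{j:p_j>0}\frac{p_jR_{ji}}h=\frac{N_i(p)}h .$$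
With Step 2 this is the exponent formula.

**Step 4: $p\in C^+$.** Since $S_i(n)\le n+n_0$, the exponent is at most $1$, so $N_i(p)\le h=H(p)$ for every $i$. Since $p\in C$, equality holds where $p_i>0$. As $H=\sum v_iN_i\le\max_iN_i$ on $\Delta$, this says $\max_iN_i(p)=H(p)$, that is, $p\in C^+$. $\square$

## 10. Local maximizers of $H$, the negative semidefinite case, and reversible weights

**Proof of Theorem C.** Let $p$ be a local maximizer of $H|_\Delta$ and $h=H(p)$.

**Step 1: $p\in C^+$.** This allows us to use Section 6 at $p$. The derivative of $H$ at $p$ in the direction $e_i-p$ is $2(N_i(p)-H(p))$, and it is at most $0$. As $\sum p_iN_i(p)=H(p)$, equality holds where $p_i>0$. So $p\in C^+\subset C$.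

**Step 2: the trapping condition on an event of good noise.** Choose $\eta\in(0,\eta_0]$ with $\{v\in\Delta:|v-p|\le\eta\}\subset V$ and $H\le h$ on this set, and let $\delta=\eta^2/2$. Then the $(H-h)^+$ term in (10) vanishes; this is what local maximality gives. On $\mathcal E_n=\{|r_k|\le k^{-1/4}\ \forall k\ge n\}$ the left side of (10) is at most
$$2c_pn^{-1/4}+c_p\sum_{k\ge n}\frac1{k+1}\Big(k^{-1/4}+\frac1{k+1}\Big),$$
which tends to $0$. So for all large deterministic $n\ge n_2$, on $\mathcal E_n$, condition (10) holds and $|r_k|,\gamma_{k+1}\le s_0$ for $k\ge n$.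

**Step 3: reaching a neighborhood of $p$.** We show that $\mathcal A_n=\{\Phi(v_n)\ge\Phi(p)-\delta/2\}\in\mathcal F_n$ has positive probability for large $n$. Choose integers $c_i\ge0$ with $\sum c_i=n$ and $|c_i-np_i|\le1$: take the integer parts of $np_i$ and add $1$ to as many coordinates as needed (fewer than $d$). Prescribe a path $Y_1,\dots,Y_n$ that visits each $i$ exactly $c_i$ times. It has positive probability, because all one-step transition probabilities are positive. On it $v_n=(S(0)+c)/(n+n_0)$, so $|v_n-p|\le(2n_0+d)/(n+n_0)=O(1/n)$. By continuity of $\Phi$ at $p$, $\mathcal A_n$ occurs on this path for large $n$.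

**Step 4: combining.** By Lemma 4, $P(\mathcal A_n\cap\mathcal E_n)\ge\frac12P(\mathcal A_n)>0$ for large $n$. All coordinates of $v_n$ are positive since $S_i(0)>0$. On $\mathcal A_n\cap\mathcal E_n$, up to a null set, Lemma 3 gives $|v_k-p|<\eta$ for all $k\ge n$. The limit $v(\infty)$, which exists almost surely by Theorem A, then satisfies $|v(\infty)-p|\le\eta$, so $v(\infty)\in V$. Hence $P(v(\infty)\in V)>0$, and $p$ is in the support. The inclusion $\operatorname{supp}\mathrm{Law}(v(\infty))\subset C^+$ follows from Theorem B, as $C^+$ is closed. $\square$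

**Proof of Corollary D.** We show that $C^+$ and $\arg\max_\Delta H$ coincide, which closes the gap in Theorem C. Let $p\in C^+$ and $v\in\Delta$. Expanding around $p$ and using $p^TR(v-p)=\sum_iv_iN_i(p)-H(p)$,
$$H(v)=H(p)+2\Big(\sum_iv_iN_i(p)-H(p)\Big)+(v-p)^TR(v-p)\le H(p),$$
because $N_i(p)\le H(p)$ and the coordinates of $v-p$ sum to $0$. So $C^+\subset\arg\max_\Delta H$. Conversely, a maximizer lies in $C^+$ by Step 1 of the proof of Theorem C. So $C^+=\arg\max_\Delta H$, and all its points are local maximizers. Theorem C then gives $\operatorname{supp}\mathrm{Law}(v(\infty))=\arg\max_\Delta H$. For $R\equiv1$ and $\sum z_i=0$ we have $z^TRz=(\sum z_i)^2=0$, and $H\equiv1$ on $\Delta$, so the support is $\Delta$. $\square$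

**Proof of Remark E.** Multiplying row $i$ of $R$ by a positive constant multiplies the numerator and the denominator of $M_{ij}(v)$ by the same constant. So $R=DR'$ and $R'$ give the same $M(v)$, the same $\pi(v)$ and $C$, and the same process. All the results for $R'$ therefore hold for $R$, with $N,H$ computed from $R'$.

For the last claim, recall that $M(v)$ is reversible if some probability $\pi$ satisfies $\pi_iM_{ij}(v)=\pi_jM_{ji}(v)$. Let $R$ be positive and suppose this holds at one interior $v$. Then $\pi$ is invariant, and $\pi_i>0$ because $M(v)$ has positive entries. With $N_i=\sum_kR_{ik}v_k$ the condition reads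
$$\frac{\pi_iR_{ij}v_j}{N_i}=\frac{\pi_jR_{ji}v_i}{N_j} .$$
Dividing by $v_iv_j$ shows that $d_iR_{ij}=d_jR_{ji}$ with $d_i=\pi_i/(N_iv_i)>0$. So $R'=(d_iR_{ij})$ is symmetric with positive entries and $R=DR'$ with $D=\operatorname{diag}(1/d_i)$. Conversely, if $R=DR'$ then $M(v)$ is computed from $R'$, and (3) shows that it is reversible for every interior $v$. $\square$
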